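# Fixed hypersurfaces of degree one in cohomology complex projective spaces

## 1. A cyclic cover branched along a hypersurface

Start with a homogeneous polynomial $P(z_0,\dots,z_n)$ of degree $d$ whose zero set $K\subset\mathbb{CP}^n$ is smooth, and let $Q$ be a divisor of $d$. The hypersurface
$$X=\{[z_0:\dots:z_n:w] : w^d=P(z_0,\dots,z_n)\}\subset\mathbb{CP}^{n+1}$$
projects to $\mathbb{CP}^n$ by forgetting $w$. The group $\mu_d$ of $d$-th roots of unity acts by multiplying $w$. Away from $K$ the projection is a $d$-fold cyclic covering, and over $K$, where $w=0$, the $d$ sheets come together. Dividing $X$ by $\mu_{d/Q}$ gives a $Q$-fold cyclic cover of $\mathbb{CP}^n$ *branched along* $K$, with deck group $\mu_Q$.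

The smallest interesting instance is a conic in $\mathbb{CP}^2$ with $d=Q=2$. The double cover is a smooth quadric surface in $\mathbb{CP}^3$, hence $\mathbb{CP}^1\times\mathbb{CP}^1$. The deck transformation exchanges the factors and fixes the diagonal, which lies over the conic.

Only topology is needed for this construction. If $K$ has codimension 2 in a manifold $M$ with $H^*(M;\mathbb Z)\cong H^*(\mathbb{CP}^n;\mathbb Z)$ and is dual to $d$ times the generator of $H^2$, the $Q$-fold branched cover $\tilde M\to M$ exists for every prime power $Q$ dividing $d$ (Section 4).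

Here is what the cover is for. Suppose a cyclic group of prime order $p\nmid d$ acts on $M$ and fixes $K$ pointwise. The action may fix other points, far from $K$, about which we know nothing. It lifts to $\tilde M$, and together with the deck group it forms $\mu_Q\times\mu_p$. An element $hg$ with $1\ne h\in\mu_Q$ and $g\in\mu_p$ fixes **only** $K$: if it fixed a point off $K$, so would $(hg)^p=h^p\neq1$, a nontrivial deck transformation. Upstairs, then, there are many symmetries whose fixed set is known completely. We shall use them to show that the situation is impossible unless $d=1$.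

## 2. Degrees of fixed hypersurfaces

**Definition.** A *cohomology complex projective $n$-space* ($n\ge1$) is a smooth, closed, orientable $2n$-manifold $M^{2n}$ with a class $x\in H^2(M;\mathbb Z)$ such that $H^*(M;\mathbb Z)=\mathbb Z[x]/(x^{n+1})$.

It is connected, but it is not assumed simply connected. The model is $\mathbb{CP}^n$.

**Definition.** Let $i:K^{2n-2}\to M^{2n}$ be the inclusion of a closed, connected, orientable submanifold. Its *degree* is $d$ if $i_*[K]$ is the Poincaré dual of $dx$; $K$ is always oriented so that $d\ge0$.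

A smooth algebraic hypersurface of degree $d$ in $\mathbb{CP}^n$, $n\ge2$, has degree $d$ in this sense.

**Definition.** Let $p$ be a prime and $G_p$ the cyclic group of order $p$. $D_p(M)$ is the set of positive integers $d$ such that $M$ admits a smooth $G_p$-action whose fixed set contains a closed, connected, orientable codimension-2 submanifold of degree $d$. The action is nontrivial: equivalently, a diffeomorphism of order exactly $p$ fixes such a submanifold pointwise.

For example, $[z_0:\dots:z_n]\mapsto[z_0:\dots:z_{n-1}:e^{2\pi i/p}z_n]$ fixes the hyperplane $z_n=0$, so $1\in D_p(\mathbb{CP}^n)$. Its fixed set also contains the point $[0:\dots:0:1]$.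

Conjecture 1.0 of "Cohomology complex projective space with degree one codimension-two fixed submanifolds" says that a nonempty $D_p(M)$ is $\{1\}$. The statement has been verified for $n=3$, $p\ge3$, and for $n=4$ and every $p$; we do not use these cases. We prove it in general.

**Theorem 1.** Let $M^{2n}$ be a cohomology complex projective $n$-space and $p$ a prime. If $D_p(M)\ne\emptyset$, then $D_p(M)=\{1\}$.

**Corollary 2.** Let a nontrivial compact Lie group $G$ act smoothly and effectively on a cohomology complex projective $n$-space $M^{2n}$. If $M^G$ contains a closed connected orientable codimension-2 submanifold of degree $d>0$, then $d=1$. Moreover $D_p(\mathbb{CP}^n)=\{1\}$ for all $n\ge1$ and all $p$.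

**Conventions.** Orient $M$ so that $\langle x^n,[M]\rangle=1$, and write $\int_M$ for evaluation on $[M]$. For a vector bundle with formal Pontryagin roots $x_i$ put $L=\prod x_i/\tanh x_i$. Thus $L(\eta\oplus\eta')=L(\eta)L(\eta')$, an oriented plane bundle with Euler class $c$ has $L=c/\tanh c$, and $L(M)$ means $L(\tau_M)$. We write $v$ for the 2-adic valuation with $v(2)=1$, extended to algebraic extensions of $\mathbb Q_2$; $\mathbb Z_{(q)}$ for the localization of $\mathbb Z$ at the prime $q$; and $[\theta^m]$ for extraction of the coefficient of $\theta^m$. Binomials $\binom Nr$ with $r>N\ge0$ are $0$.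

## 3. Local structure of the action near $K$

Let $d\in D_p(M)$ be realized by $K\subset M^G$, $G=G_p$. If $n=1$, then $K$ is a point and $d=1$. **From now on $n\ge2$.**

**Step 1: $G$ acts trivially on $H^*(M;\mathbb Z)$.** We need this both for orientations and for lifting the action. For $g\in G$ we have $g^*x=\pm x$. Since $g\circ i=i$, also $i^*g^*=i^*$. If $g^*x=-x$, then $2i^*x=0$, so $(i^*x)^{n-1}$ is a torsion class (here $n\ge2$ enters) and
$$d=\langle dx\cdot x^{n-1},[M]\rangle=\langle(i^*x)^{n-1},[K]\rangle=0,$$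
a contradiction. So $g^*x=x$, and $G$ preserves the orientation of $M$.

**Step 2: $K$ is a component of $M^G$.** The component $F_0$ of $M^G$ containing $K$ is a closed connected submanifold of dimension at least $2n-2$. Dimension $2n$ would make the action trivial. If the dimension were $2n-1$, the generator would act on the normal line by a nontrivial real character, so $p=2$ and it would reverse orientation, against Step 1. So $\dim F_0=2n-2$. As $K$ is closed in $F_0$ and, by invariance of domain, open in it, $K=F_0$.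

**Step 3: the action on the normal bundle.** Choose a $G$-invariant metric. The normal bundle $\nu$ of $K$ is an oriented plane bundle, that is, a complex line bundle. By Step 2 no nontrivial $g$ fixes a nonzero normal vector, so each $g\ne1$ acts on fibers by an orientation-preserving isometry without nonzero fixed vector: a rotation ($-1$ if $p=2$). Its angle takes finitely many values and is continuous, hence is constant on the connected $K$. So $G$ acts faithfully on $\nu$ through $\mu_p$, and we choose the generator $g_0$ acting as $e^{2\pi i/p}$. The Euler class of $\nu$ is the restriction of the Poincaré dual of $K$: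
$$c_1(\nu)=d\,i^*x .$$
Let $U\cong D(\nu)$ be an invariant tubular neighborhood and $V=M\setminus\operatorname{int}U$. It is connected because $K$ has codimension 2.

**Step 4: $p\nmid d$.** This is a known fact that the problem allows us to use. Here is a proof, so that the lecture is self-contained.

Let $M_G=EG\times_GM$. In the integral Serre spectral sequence of $M\to M_G\to BG$, which has untwisted coefficients by Step 1, $x\in E_2^{0,2}$ has $d_2x\in E_2^{2,1}=0$ because $H^1(M)=0$, and $d_3x$ lies in a quotient of $H^3(BG;\mathbb Z)=0$. So $x$ extends to some $\hat x\in H^2(M_G;\mathbb Z)$. By Leray–Hirsch, $H^*(M_G;\mathbb F_p)$ is generated over $H^*(BG;\mathbb F_p)$ by $1,\hat x,\dots,\hat x^n$.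

Put $F=M^G$. As $G$ acts freely off $F$, $H^j(M_G,F_G;\mathbb F_p)\cong H^j(M/G,F;\mathbb F_p)=0$ for $j>2n$. So $H^j(M_G;\mathbb F_p)\to H^j(F_G;\mathbb F_p)$ is onto for $j\ge2n$, and hence so is restriction to $K_G=K\times BG$.

In the Künneth formula for $H^2(K\times BG;\mathbb Z)$, the term $H^1(K)\otimes H^1(BG)$ vanishes, and so do the terms $\operatorname{Tor}(H^a(K),H^b(BG))$ with $a+b=3$: for $b=0$ and $a=0$ because $H^0$ is free, for $b=1$ because $H^1(BG;\mathbb Z)=0$, for $a=1$ because $H^1(K;\mathbb Z)$ is torsion free. So $\hat x$ restricts to $i^*x\otimes1+1\otimes c$ for some $c$. Therefore the image in $H^*(K;\mathbb F_p)\otimes H^*(BG;\mathbb F_p)$ lies in $R\otimes H^*(BG;\mathbb F_p)$, where $R$ is the subring generated by $i^*x$. Since the image is everything in high degrees, $R$ contains $H^{2n-2}(K;\mathbb F_p)$. So $(i^*x)^{n-1}\ne0$ mod $p$. This class evaluates to $d$ on $[K]$, so $p\nmid d$.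

**From now on suppose $d>1$.** Let $q$ be a prime dividing $d$; then $q\ne p$. Let $Q=q^r$ with $r\ge1$ be a divisor of $d$.

### The $G$-signature on $M$ itself

If a finite group acts on a closed oriented manifold $X^{2n}$ preserving orientation, the cup product form on $H^n(X;\mathbb R)$ is invariant. For $n$ even, one splits $H^n(X;\mathbb R)=H^+\oplus H^-$ invariantly into a positive and a negative definite part and puts
$$\operatorname{sign}(g,X)=\operatorname{tr}(g|H^+)-\operatorname{tr}(g|H^-).$$
For $n$ odd, an invariant inner product and the polar decomposition of the skew form turn $H^n(X;\mathbb R)$ into a complex representation, and $\operatorname{sign}(g,X)$ is its trace minus the conjugate of its trace. What matters to us is that *$\operatorname{sign}(g,X)$ depends only on the action of $g$ on $H^n(X;\mathbb R)$ with its form.* The Atiyah–Singer $G$-signature theorem (*The index of elliptic operators III*, §6) writes it as a sum of contributions of the components of $X^g$. A codimension-2 component $K$ with complex normal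 bundle $\lambda$, on which $g$ acts as $e^{i\vartheta}\neq1$, contributes
$$\int_KL(K)\coth\!\big(c_1(\lambda)+\tfrac{i\vartheta}2\big).$$

The sensible first attempt is to apply this to $g$ acting on $M$. Take $n=2$. Since $\coth'(i\vartheta/2)=-1/\sinh^2(i\vartheta/2)=\csc^2(\vartheta/2)$ and $\langle c_1(\nu),[K]\rangle=d^2$, we get
$$1=\operatorname{sign}(g,M)=d^2\csc^2(\vartheta/2)+(\text{contributions of the other components of }M^g).$$
For the linear action on $\mathbb{CP}^2$ the isolated point, where $g$ rotates both tangent directions by $-\vartheta$, contributes $(-i\cot(-\vartheta/2))^2=-\cot^2(\vartheta/2)$, and indeed $\csc^2-\cot^2=1$. For an unknown action the other contributions involve unknown rotation angles, and in higher dimensions they enter together with the unknown $L(M)$. The attempt stops there: one equation contains too many unknowns. On the branched cover, the elements $hg$ with $h\ne1$ have no other components.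

## 4. The manifold $\tilde M$ and the group $\mu_Q\times\mu_p$

**Step 1: the covering of $V$.** Since $H^1(M)=0$, $H_1(M)$ has rank $0$; since $H^2(M)$ is torsion free, $H_1(M)$ is torsion free. So $H_1(M)=0$ and $H^1(M;\mathbb Z/Q)=0$. Excision and the Thom isomorphism give $H^2(M,V;\mathbb Z/Q)\cong\mathbb Z/Q$, generated by the Thom class of $\nu$, and we have the exact sequence
$$0\to H^1(V;\mathbb Z/Q)\to H^2(M,V;\mathbb Z/Q)\to H^2(M;\mathbb Z/Q).$$
The last map sends the Thom class to the dual class $dx$, which is $0$ mod $Q$. Hence exactly one $\varphi\in H^1(V;\mathbb Z/Q)$ maps to the Thom class. On a fiber disc of $\nu$ the coboundary $H^1(S^1)\to H^2(D^2,S^1)$ is an isomorphism, so $\varphi$ takes the value $\pm1$ on the fiber circle of $\partial V=S(\nu)$. In particular $\varphi:H_1(V)\to\mathbb Z/Q$ is onto. Let $\tilde V\to V$ be the corresponding connected $Q$-fold cyclic covering.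

Every $g\in G$ acts on $\nu$ by rotations, hence preserves the Thom class, hence $g^*\varphi=\varphi$ by uniqueness. So $g$ lifts to $\tilde V$. Let $\Gamma$ be the group of all lifts of elements of $G$; it contains the deck group, and $|\Gamma|=pQ$.

**Step 2: the boundary of $\tilde V$ is a circle bundle.** The purpose is to fill it in. Let $R_s$ be the rotation flow on $S(\nu)$, of period $2\pi$. It lifts to a flow on $\partial\tilde V$. As $\varphi$ is a generator on the fiber circle, the monodromy along this circle permutes the $Q$ sheets transitively, so $\partial\tilde V$ is connected, and the time-$2\pi$ map of the lifted flow is a generator of the deck group. If the lifted flow at time $s$ fixes a point, then $R_s$ does too, so $s=2\pi j$ and the map is a deck transformation with a fixed point, whence $Q\mid j$. So the lifted flow is a free action of $\mathbb R/2\pi Q\mathbb Z$, with quotient $S(\nu)/U(1)=K$. Identify $\mathbb R/2\pi Q\mathbb Z$ with $U(1)$ by $s\mapsto e^{is/Q}$. Then $\partial\tilde V=S(\lambda)$ for a complex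 line bundle $\lambda$ over $K$, and $S(\lambda)\to S(\nu)$ is equivariant for $t\mapsto t^Q$. Therefore $\lambda^{\otimes Q}\cong\nu$ and
$$y:=c_1(\lambda)=\frac dQ\,i^*x\in H^2(K;\mathbb Q).$$

**Step 3: $\Gamma\cong\mu_{pQ}$.** Let $\gamma\in\Gamma$ cover $g_0^k$. On $\partial\tilde V$ it is a lift of $R_{2\pi k/p}$. The lifted flow at time $2\pi k/p$ is another one, and on the connected $\partial\tilde V$ the two differ by a deck transformation, that is, by the flow at some time $2\pi j$. So $\gamma$ acts on $S(\lambda)$ as multiplication by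
$$e^{2\pi i(k/p+j)/Q}=e^{2\pi i(k+pj)/(pQ)}\in\mu_{pQ}.$$
This defines a homomorphism $\Gamma\to\mu_{pQ}$. If $\gamma$ is in its kernel, then $p\mid k$, so $\gamma$ is a deck transformation with fixed points, hence the identity. Both groups have order $pQ$, so $\Gamma\cong\mu_{pQ}$, with $t$ acting on $\lambda$ as multiplication by $t$; the deck group is $\mu_Q$. Since $p\nmid Q$, $\Gamma=\mu_Q\times\mu_p$, and $\mu_p$ maps isomorphically onto $G=\Gamma/\mu_Q$.

**Step 4: filling in.** Put
$$\tilde M=\tilde V\cup_{S(\lambda)}D(\lambda),$$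
glued with $\Gamma$-invariant collars. It is a closed oriented smooth $\Gamma$-manifold, and $\Gamma$ preserves its orientation. The map $v\mapsto v^{\otimes Q}$ induces a homeomorphism $D(\lambda)/\mu_Q\cong D(\nu)$ that agrees with $S(\lambda)/\mu_Q=S(\nu)$ on the boundary. It is equivariant: an element acting on $\lambda$ as $e^{2\pi i(k+pj)/(pQ)}$ acts on $\lambda^{\otimes Q}$ as $e^{2\pi ik/p}$, just as $g_0^k$ acts on $\nu$. So $\tilde M/\mu_Q\cong M$, $G$-equivariantly, as spaces.

**Step 5: fixed sets.** Let $t=hg$ with $1\ne h\in\mu_Q$ and $g\in\mu_p$. On $D(\lambda)$ the element $t\ne1$ fixes exactly the zero section $K$. If $t$ fixed a point of $\tilde V$, so would $t^p=h^p\ne1$, which lies in the freely acting deck group. So $\tilde M^t=K$, with normal bundle $\lambda$, on which $t$ acts as multiplication by $t$.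

## 5. Triviality of $\mu_p$ on $H_*(\tilde M;\mathbb Q)$

To compare $\operatorname{sign}(hg,\tilde M)$ with $\operatorname{sign}(h,\tilde M)$ we need $g$ to act trivially on the homology of $\tilde M$. Downstairs this is Step 1 of Section 3. The transfer to $\tilde M$ works because $Q$ is a power of a prime different from $p$: we can split off the nontrivial part of the $\mu_p$-action at the prime $q$, and at the prime $q$ the group ring of $\mu_Q$ is local.

**Step 1: a free chain complex.** By Illman, $\tilde M$ has a $\Gamma$-equivariant triangulation. After barycentric subdivision, an element mapping a simplex to itself fixes it pointwise. Then $K=\tilde M^h$ ($1\ne h\in\mu_Q$) is a subcomplex, and a simplex outside $K$ is mapped to itself by no $h\neq1$. So $\mu_Q$ permutes the simplices outside $K$ freely, and $M=\tilde M/\mu_Q$ inherits a $G$-CW structure. Put $A=\mathbb Z_{(q)}[\mu_Q]$. It is finite over $\mathbb Z_{(q)}$, so each maximal ideal contains $q$, and $\mathbb F_q[\mu_Q]\cong\mathbb F_q[s]/(s-1)^Q$ is local; thus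 $A$ is local with residue field $\mathbb F_q$. The complex $C=C_*(\tilde M,K;\mathbb Z_{(q)})$ is a bounded complex of finitely generated free $A$-modules, and
$$C\otimes_A\mathbb Z_{(q)}=C_*(M,K;\mathbb Z_{(q)}).$$

**Step 2: the nontrivial part of the $\mu_p$-action.** As $p$ is invertible in $\mathbb Z_{(q)}$, we have the idempotent $\epsilon=1-\frac1p\sum_{g\in\mu_p}g$. It kills a module if and only if $\mu_p$ acts trivially on it, $N\mapsto\epsilon N$ is exact, and $\epsilon$ commutes with $\mu_Q$. So $C'=\epsilon C$ is a direct summand of $C$ over $A$: a bounded complex of finitely generated projective, hence (as $A$ is local) free, $A$-modules. Also $C'\otimes_A\mathbb Z_{(q)}=\epsilon\,C_*(M,K;\mathbb Z_{(q)})$.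

**Step 3: $C'\otimes_A\mathbb F_q$ is acyclic.** $G$ acts trivially on $H^*(M;\mathbb Z)$, which is free, hence trivially on $H_*(M;\mathbb Z)$. It fixes $K$ pointwise. So $\epsilon H_*(M;\mathbb Z_{(q)})=0=\epsilon H_*(K;\mathbb Z_{(q)})$, and the exact sequence of the pair gives $\epsilon H_*(M,K;\mathbb Z_{(q)})=0$. This is the homology of $C'\otimes_A\mathbb Z_{(q)}$. A bounded acyclic complex of free modules is contractible, so it remains acyclic after tensoring with $\mathbb F_q$.

**Step 4: $C'$ is acyclic.** The lowest differential of $C'$ is onto modulo the maximal ideal, so it is onto by Nakayama. Its target is free, so it splits, and its kernel is a direct summand of a free module, hence free. Replacing the last two terms by this kernel gives a shorter bounded complex of finitely generated free modules, with the same homology and still acyclic modulo the maximal ideal. By induction $C'$ is acyclic.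

**Step 5: conclusion.** So $\epsilon H_*(\tilde M,K;\mathbb Z_{(q)})=0$, and therefore $\epsilon H_*(\tilde M,K;\mathbb Q)=0$. With $\epsilon H_*(K;\mathbb Q)=0$ and the exact sequence of the pair, $\epsilon H_*(\tilde M;\mathbb Q)=0$. That is, $\mu_p$ acts trivially on $H_*(\tilde M;\mathbb Q)$.

## 6. The identity $\Theta(hg)=\Theta(h)$

By Section 5, $hg$ and $h$ act in the same way on $H^n(\tilde M;\mathbb R)$. So $\operatorname{sign}(hg,\tilde M)=\operatorname{sign}(h,\tilde M)$. By Step 5 of Section 4 and the $G$-signature theorem, for $t=hg=e^{i\vartheta}$ with $h\ne1$,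
$$\operatorname{sign}(t,\tilde M)=\int_KL(K)\coth\!\big(y+\tfrac{i\vartheta}2\big)=\int_KL(K)\,\frac{te^{2y}+1}{te^{2y}-1}=:\Theta(t).$$
(With other conventions $t$ is replaced by $t^{-1}$ or the overall sign changes; neither affects the sequel.)

We now move the integral to $M$. From $\tau_M|_K=\tau_K\oplus\nu$ and $c_1(\nu)=d\,i^*x$ we get $L(K)=i^*\big(L(M)\frac{\tanh dx}{dx}\big)$. Also $\int_Ki^*\alpha=\int_Mdx\cdot\alpha$. Put
$$u=u(t)=\coth\tfrac{i\vartheta}2=\frac{t+1}{t-1},\qquad T=\tanh\!\big(\tfrac dQx\big).$$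
The addition formula for $\tanh$, inverted, gives $\coth(\frac dQx+\frac{i\vartheta}2)=\frac{u+T}{1+uT}$ (also when $t=-1$, $u=0$). So
$$\Theta(t)=\int_ML(M)\tanh(dx)\,\frac{u+T}{1+uT},\qquad\Theta(hg)=\Theta(h)\quad(1\ne h\in\mu_Q,\ g\in\mu_p).\tag{1}$$

### The case $n=2$ by hand

Up to degree 2 in $x$ we have $\tanh(dx)=dx$, $\frac{u+T}{1+uT}=u+(1-u^2)\frac dQx+\cdots$, and $L(M)=1+\cdots$ contributes only its constant term. So
$$\Theta(t)=\frac{d^2}{Q}(1-u^2).$$
As a check, the conic of Section 1 has $d=Q=2$, $t=-1$, $u=0$, so $\Theta=2$. On $\mathbb{CP}^1\times\mathbb{CP}^1$ the swap fixes the sum of the two fiber classes (a positive vector) and negates their difference (a negative vector), so its signature is $1-(-1)=2$.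

Now (1) says $u(hg)^2=u(h)^2$. With $u^2=1+\frac{4t}{(t-1)^2}$ and
$$t(t'-1)^2-t'(t-1)^2=(t'-t)(tt'-1),\tag{2}$$
this forces $hg=h^{\pm1}$. For $h,g\neq1$ this is impossible, since $hg$ and $h$ have different orders. So Theorem 1 holds for $n=2$, and $L(M)$ played no role.

### The case $n=3$, $p=3$, $d=2$: where the signature alone stops

Write $L(M)=1+\kappa x^2$, $\kappa\in\mathbb Q$. Here $Q=2$ and $h=-1$. Expanding,
$$\frac{u+T}{1+uT}=u+(1-u^2)T-u(1-u^2)T^2+\cdots,\qquad T=x+O(x^3),\qquad\tanh2x=2x-\tfrac83x^3+\cdots,$$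
so $\Theta(t)=u\big(2\kappa-\tfrac83\big)-2u(1-u^2)$. At $h=-1$ this is $0$. At $-g$, with $g$ a primitive cube root of unity, $u=\frac{g-1}{g+1}\ne0$ and
$$u^2=\frac{(g-1)^2}{(g+1)^2}=\frac{-3g}{g}=-3,$$
using $g^2+g+1=0$. So (1) reads $2\kappa-\frac83-2-6=0$, that is, $\kappa=\frac{16}3$. Both choices of $g$ give this same equation. There is no contradiction: *one rational value of $\kappa$ satisfies all the identities (1).* To exclude it we must know something about $L(M)$.

Compare with $\mathbb{CP}^3$, where $L=(x/\tanh x)^4=1+\frac43x^2$. If we write $L(M)=(x/\tanh x)^4\,\Psi(4\sinh^2x)$ with $\Psi(\sigma)=1+\psi_1\sigma+\cdots$, then $\kappa=\frac43+4\psi_1$, and the bad value is $\psi_1=1$. So it is not enough to know that $\psi_1$ is a 2-adic integer. It would be enough to know that $\psi_1$ is *even*. The next section proves this for all $M$, and for all the higher coefficients as well.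

## 7. The 2-adic form of $L(M)$

**Lemma 1.** For odd $k\ge1$ and $j\ge1$, put $\sigma=4\sinh^2x=e^{2x}+e^{-2x}-2$. Then
$$E_{k,j}:=\frac{\tanh kjx}{k\tanh jx}\in1+2\sigma\mathbb Z_{(2)}[[\sigma]].$$

For instance, $E_{3,1}=\frac{3+\sigma}{3(1+\sigma)}=1-\frac{2\sigma}{3(1+\sigma)}$.

**Proof.** Let $j=1$. We have
$$\frac{\sinh kx}{\sinh x}=\mathcal A:=\sum_{|l|\le(k-1)/2}e^{2lx},\qquad\frac{\cosh kx}{\cosh x}=\mathcal B:=\sum_{|l|\le(k-1)/2}(-1)^{l+(k-1)/2}e^{2lx}.$$
Symmetric integral Laurent polynomials in $e^{2x}$ are integral polynomials in $e^{2x}+e^{-2x}$, hence in $\sigma$. So $\mathcal A,\mathcal B\in\mathbb Z[\sigma]$ and $\mathcal A\equiv\mathcal B$ mod 2 there. Setting $x=0$ gives $\mathcal A(0)=k$, $\mathcal B(0)=1$. Now $E_{k,1}-1=\frac{\mathcal A-k\mathcal B}{k\mathcal B}$: the numerator has zero constant term and is even because $k$ is odd, and the denominator has the odd constant term $k$. So $E_{k,1}-1\in2\sigma\mathbb Z_{(2)}[[\sigma]]$. For general $j$ replace $x$ by $jx$ and note that $4\sinh^2jx\in\sigma\mathbb Z[\sigma]$.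 $\square$

Now we recall the homotopy theory. $KO(X)$ is the Grothendieck ring of real vector bundles, $\widetilde{KO}(X)$ the part of virtual rank $0$. The Adams operations $\psi^k$ are ring endomorphisms of $KO(X)$, fixing trivial bundles for $k\ne0$ ($\psi^0$ is the rank), with $\psi^{-1}=1$ and $\psi^kr(\Lambda)=r(\Lambda^k)$ for the realification $r(\Lambda)$ of a complex line bundle. Two sphere bundles over $X$ are *fiber homotopy equivalent* if there are maps over $X$ in both directions whose composites are homotopic to the identity through maps over $X$; $J(X)$ is the quotient of $\widetilde{KO}(X)$ by the differences of bundles with stably fiber homotopy equivalent sphere bundles. $T(\eta)$ is the Thom space. We quote two theorems.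

* **Uniqueness of the Spivak fibration** (Spivak; Browder, *Surgery on Simply-Connected Manifolds*, I.4). Let $X$ be a simply connected finite complex satisfying Poincaré duality of formal dimension $N$, and $\eta_1,\eta_2$ vector bundles of the same large rank $k$ over $X$. If there are $\alpha_i\in\pi_{N+k}(T(\eta_i))$ whose Hurewicz images generate $H_{N+k}(T(\eta_i))\cong\mathbb Z$, then the sphere bundles of $\eta_1$ and $\eta_2$ are fiber homotopy equivalent.
* **Adams** (*On the groups $J(X)$* II and III, Topology 3 (1965): $J'(X)$ is a quotient of $J(X)$, and $J'(X)=J''(X)$). Let $X$ be a finite complex. If $\zeta\in\widetilde{KO}(X)$ is the difference of two vector bundles whose sphere bundles are stably fiber homotopy equivalent, then for every function $f:\mathbb Z\to\mathbb Z_{\ge0}$ the element $\zeta$ lies in the subgroup generated by all $k^{f(k)}(\psi^k-1)KO(X)$, $k\in\mathbb Z$.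

**Lemma 2.** Let $d_1\ge1$ be odd and $z=d_1x$. Then in $H^*(M;\mathbb Q)$
$$L(M)=\Big(\frac z{\tanh z}\Big)^{n+1}\Psi(4\sinh^2z),\qquad\Psi(\sigma)=\sum_k\psi_k\sigma^k\in1+2\sigma\mathbb Z_{(2)}[[\sigma]].$$

**Proof.**

**Step 1: transport to $\mathbb{CP}^n$.** The manifold $M$ need not be simply connected, so we work over $\mathbb{CP}^n$. The class $x$ is given by a map $M\to\mathbb{CP}^\infty$, which by cellular approximation lands in $\mathbb{CP}^n$. The resulting $f:M\to\mathbb{CP}^n$ induces isomorphisms on integral cohomology and homology, hence, by the Atiyah–Hirzebruch spectral sequence, on $\widetilde{KO}$. Let $\xi\in\widetilde{KO}(\mathbb{CP}^n)$ satisfy $f^*\xi=[\tau_M]-2n$. Let $H$ be the Hopf bundle, $\omega=r(H)-2$; then $[\tau_{\mathbb{CP}^n}]-2n=(n+1)\omega$. Put $\zeta=\xi-(n+1)\omega$.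

**Step 2: $\zeta$ is a difference of bundles with fiber homotopy equivalent sphere bundles.** Let $\eta$ be a bundle of large rank $k$ over $\mathbb{CP}^n$ representing $-\xi$. Then $f^*\eta$ is stably, and as $k$ is large actually, a normal bundle $\nu_M$ of $M$ in $\mathbb R^{2n+k}$. Compose the collapse map $S^{2n+k}\to T(\nu_M)$ with $T(f):T(\nu_M)\to T(\eta)$; the latter is a homology isomorphism by the Thom isomorphism. The composite has degree $\pm1$ on $H_{2n+k}$. The collapse map $S^{2n+k}\to T(\nu_{\mathbb{CP}^n})$ has degree $\pm1$ as well. By uniqueness of the Spivak fibration over the simply connected $\mathbb{CP}^n$, the sphere bundles of $\eta$ and $\nu_{\mathbb{CP}^n}$ are fiber homotopy equivalent. Their difference is $[\nu_{\mathbb{CP}^n}]-[\eta]=-(n+1)\omega+\xi=\zeta$.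

**Step 3: an odd multiple of $\zeta$.** Apply Adams' theorem with the constant function $f\equiv E\ge1$. Terms with $k$ even lie in $2^E\widetilde{KO}(\mathbb{CP}^n)$. Terms with $k$ odd lie in $S_0:=\sum_{k\text{ odd}}(\psi^k-1)\widetilde{KO}(\mathbb{CP}^n)$. So $\zeta\in S_0+2^E\widetilde{KO}(\mathbb{CP}^n)$ for every $E\ge1$. In the finitely generated abelian group $\widetilde{KO}(\mathbb{CP}^n)/S_0$ the image of $\zeta$ is divisible by all powers of $2$, hence has odd order. Thus $s\zeta\in S_0$ for some odd $s\ge1$.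

**Step 4: generators of $S_0$.** By Sanderson, $\widetilde{KO}(\mathbb{CP}^n)$ is generated additively by the powers $\omega^j$, $j\ge1$. Put $\omega_j=\psi^j\omega=r(H^j)-2$, $\omega_0=0$. From $r(H)r(H^j)=r(H^{j+1})+r(H^{j-1})$ we get $\omega_{j+1}=\omega\omega_j+2\omega+2\omega_j-\omega_{j-1}$. So inductively $\omega_j=\omega^j+{}$(integral combination of lower positive powers of $\omega$), and the $\psi^j\omega$, $j\ge1$, generate $\widetilde{KO}(\mathbb{CP}^n)$ as well. Hence $s\zeta$ is a finite integral combination of elements $\psi^{kj}\omega-\psi^j\omega$ with $k$ odd, and we may take $k>0$ because $\psi^{-1}=1$.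

**Step 5: computing $L$.** $L$ turns sums in $KO$ into products, and $L(\psi^j\omega)=jx/\tanh jx$. So
$$L(\psi^{kj}\omega-\psi^j\omega)=\frac{kjx}{\tanh kjx}\cdot\frac{\tanh jx}{jx}=E_{k,j}^{-1}.$$
The set $1+2\sigma\mathbb Z_{(2)}[[\sigma]]$ is a group under multiplication, so by Lemma 1 $L(\zeta)^s$ lies in it (evaluated at $\sigma=4\sinh^2x$). The $s$-th root with constant term $1$ is unique and is given by the binomial series, whose coefficients $\binom{1/s}r$ lie in $\mathbb Z_{(2)}$ as $s$ is odd. So $L(\zeta)\in1+2\sigma\mathbb Z_{(2)}[[\sigma]]$, and $L(M)=(x/\tanh x)^{n+1}L(\zeta)$, identifying $f^*x$ with $x$.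

**Step 6: from $x$ to $z$.** We have $\frac x{\tanh x}=\frac z{\tanh z}E_{d_1,1}$. Moreover $\sigma_z:=4\sinh^2z\in\mathbb Z[\sigma]$ has zero constant term and linear coefficient $d_1^2$, a unit of $\mathbb Z_{(2)}$. Inverting this series, $\sigma\in\sigma_z\mathbb Z_{(2)}[[\sigma_z]]$. So $E_{d_1,1}^{n+1}L(\zeta)\in1+2\sigma_z\mathbb Z_{(2)}[[\sigma_z]]$, as claimed. $\square$

In the example of Section 6, $\psi_1$ is even, so $\kappa\neq\frac{16}3$, and the case $n=3$, $p=3$, $d=2$ is excluded.

## 8. Residues and valuations of binomials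

Put $\theta=\sinh^2z$, $m=\lfloor n/2\rfloor\ge1$ and $\ell=m+1$. The purpose of this section is to turn the integrals over $M$ into coefficients of power series in $\theta$.

Since $\int_Mz^n=d_1^n$, for a power series $\Omega(z)$
$$\int_M\Big(\frac z{\tanh z}\Big)^{n+1}\Omega(z)=d_1^n\operatorname{Res}_{z=0}\Omega(z)\tanh^{-n-1}z\,dz.$$
If the parity of $\Omega$ is opposite to that of $n$, this is $0$. Now $d\theta=2\sinh z\cosh z\,dz$, and $\operatorname{Res}_z(g(\theta)\,d\theta)=2\operatorname{Res}_\theta(g\,d\theta)$ because $\theta$ vanishes to order 2 at $z=0$.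

If $n=2m$ and $\Omega=\Phi(\theta)$, then $\tanh^{-2m-1}z\,dz=\frac12(1+\theta)^m\theta^{-m-1}d\theta$, so
$$\int_M\Big(\frac z{\tanh z}\Big)^{n+1}\Phi(\theta)=d_1^n[\theta^m](1+\theta)^m\Phi.\tag{3}$$
If $n=2m+1$ and $\Omega=\sinh z\cosh z\,\Phi(\theta)$, then $\tanh^{-2m-2}z\,\sinh z\cosh z\,dz=\frac12(1+\theta)^\ell\theta^{-\ell}d\theta$, so
$$\int_M\Big(\frac z{\tanh z}\Big)^{n+1}\sinh z\cosh z\,\Phi(\theta)=d_1^n[\theta^{\ell-1}](1+\theta)^\ell\Phi.\tag{4}$$

We use three elementary facts.

**(A)** For $1\le i\le N$, $v\binom Ni\ge v(N)-v(i)$, from $i\binom Ni=N\binom{N-1}{i-1}$; and $v(i)\le\log_2i\le i-1$.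

**(B)** If $N\ge r\ge1$ and one of $N,N-1,\dots,N-r+1$ is divisible by $2^e$, then $v\binom Nr\ge e-\lfloor\log_2r\rfloor$. Indeed
$$v\binom Nr=\sum_{i\ge1}\Big(\Big\lfloor\frac N{2^i}\Big\rfloor-\Big\lfloor\frac{N-r}{2^i}\Big\rfloor-\Big\lfloor\frac r{2^i}\Big\rfloor\Big)$$
has nonnegative terms. For $\lfloor\log_2r\rfloor<i\le e$ the last floor is $0$, and there is a multiple of $2^i$ in the block, so the term is at least $1$.

**(U)** If $\alpha\ne1$ is a root of unity of odd order $N$, then $\prod_{j=1}^{N-1}(1-\alpha^j)=N$ shows that $\alpha-1$ divides an odd integer, so it is a 2-adic unit. Since $\alpha^2\neq1$ also has odd order, $\alpha+1=(\alpha^2-1)/(\alpha-1)$ is a unit too.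

Equation (1) is an identity in $\mathbb Q(\mu_{pQ})$, which we embed in $\overline{\mathbb Q}_2$. Let $\mathcal O$ be the ring of integers of $\mathbb Q_2(\mu_p,\mu_q)$.

## 9. Odd degree

Suppose $d>1$ is odd, $p$ arbitrary. Let $q\mid d$ be prime ($q$ is odd), $Q=q$, $d_1=d/q$ (odd), $z=d_1x$, so $T=\tanh z$ and $\tanh(dx)=\tanh(qz)=qTE$ with $E=E_{q,1}(z)\in1+2\sigma\mathbb Z_{(2)}[[\sigma]]$, $\sigma=4\theta$.

**Step 1: rewriting the integrand.** For $t=hg$ put $e=\frac t{(t-1)^2}$. Then
$$u^2=1+4e,\quad T^2=\frac\theta{1+\theta},\quad1-T^2=\frac1{1+\theta},\quad1-u^2T^2=\frac{1-4e\theta}{1+\theta},$$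
$$\frac{u+T}{1+uT}=\frac{u(1-T^2)+T(1-u^2)}{1-u^2T^2}=\frac u{1-4e\theta}-\frac{4eT(1+\theta)}{1-4e\theta}.$$
Multiplying by $qTE$ and using $T^2(1+\theta)=\theta$, the factor $\tanh(dx)\frac{u+T}{1+uT}$ has even part $qE\frac{-4e\theta}{1-4e\theta}=qE\big(1-\frac1{1-4e\theta}\big)$ and odd part $qE\,\frac{uT}{1-4e\theta}$.

**Step 2: the two elements.** Take $t=h$ and $t'=hg$ with $1\ne h\in\mu_q$, $1\ne g\in\mu_p$, with values $e,e'$ and $u,u'$. By (U), $t-1$ and $t'-1$ are units (if $p=2$, $t'-1=-(h+1)$). So $e,e'\in\mathcal O$. By (2), $e-e'$ is $(t'-t)(tt'-1)$ divided by $(t-1)^2(t'-1)^2$. Since $t'$ has order $pq$ and $t^{\pm1}$ has order $q$, $e\ne e'$.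

Write $\Psi E=\sum_k\psi'_k(4\theta)^k$, $\psi'_0=1$, $\psi'_k\in\mathbb Z_{(2)}$, and
$$W(e)=[\theta^m](1+\theta)^m\frac{\Psi E}{1-4e\theta}=\sum_{k,l\ge0}\psi'_k\,4^{k+l}\binom m{k+l}e^l.$$

**Step 3: $n=2m$.** By (3), $\Theta(t)=\text{const}-qd_1^nW(e)$ with a constant independent of $t$. So (1) gives $W(e)=W(e')$. But
$$W(e)-W(e')=(e-e')\Big[4m+\sum_{l\ge1,\;k+l\ge2}4^{k+l}\binom m{k+l}a_{k,l}\Big],\qquad a_{k,l}=\psi'_k\frac{e^l-e'^l}{e-e'}\in\mathcal O.$$
For $2\le r=k+l\le m$, fact (A) gives $v\big(4^r\binom mr\big)\ge2r+v(m)-v(r)\ge v(m)+r+1\ge v(m)+3$. So the bracket has valuation exactly $v(m)+2$, and $W(e)\ne W(e')$: a contradiction.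

**Step 4: $n=2m+1$.** Since $T=\frac{\sinh z\cosh z}{1+\theta}$, (4) gives $\Theta(t)=qd_1^n\,u\,[\theta^{\ell-1}](1+\theta)^{\ell-1}\frac{\Psi E}{1-4e\theta}=qd_1^n\,u\,W(e)$, as $\ell-1=m$. Squaring (1) removes $u$:
$$(1+4e)W(e)^2=(1+4e')W(e')^2.$$
Put $X=4e$, $X'=4e'$, both in $4\mathcal O$. Then $W=\sum_lw_lX^l$ with $w_l=\sum_k\psi'_k4^k\binom m{k+l}\in\mathbb Z_{(2)}$ and $w_0\equiv1$ mod 4. The polynomial $(1+X)W^2$ has coefficients in $\mathbb Z_{(2)}$, and its coefficient of $X$ is $w_0^2+2w_0w_1$, a unit. Since $X^i-X'^i=(X-X')(X^{i-1}+\dots+X'^{i-1})$, where the second factor lies in $4\mathcal O$ for $i\ge2$, the difference of the two sides is $(X-X')\cdot(\text{unit}+\text{element of }4\mathcal O)\ne0$: a contradiction.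

So an odd $d$ equals $1$. In particular Theorem 1 holds for $p=2$, because then $d$ is odd.

## 10. Even degree: the conditions for all branching orders

Let $d=2^ad_1$ with $a\ge1$, $d_1$ odd; then $p$ is odd. Put $z=d_1x$, $q=2$, $Q=2^r$ with $1\le r\le a$, and $b=a-r\in\{0,\dots,a-1\}$. Then $T=\tanh(2^bz)$ and $dx=2^az$. We keep all choices of $r$, since different cases will need different ones.

Use (1) with $h=-1$ and $1\ne g\in\mu_p$: $u(-1)=0$ and $w:=u(-g)=\frac{g-1}{g+1}\ne0$. Since $\frac{w+T}{1+wT}-T=\frac{w(1-T^2)}{1+wT}$, dividing by $w$ gives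
$$\int_ML(M)\tanh(2^az)\frac{1-T^2}{1+wT}=0.$$
Let $\theta_j=\sinh^2(2^jz)$, so $\theta_0=\theta$, and $c=\frac g{(1+g)^2}$, a unit of $\mathcal O$ by (U). Then $\frac1{1+wT}=\frac{1-wT}{1-w^2T^2}$, $1-w^2=4c$, $T^2=\frac{\theta_b}{1+\theta_b}$, so $1-w^2T^2=\frac{1+4c\theta_b}{1+\theta_b}$ and $\frac{1-T^2}{1-w^2T^2}=\frac1{1+4c\theta_b}$. The integrand is $L(M)\tanh(2^az)\frac{1-wT}{1+4c\theta_b}$, and $L(M)$ is even in $z$. Taking the part with the parity of $n$, we get for every $0\le b\le a-1$
$$n\text{ even: }\int_ML(M)\frac{\tanh(2^az)\tanh(2^bz)}{1+4c\theta_b}=0;\qquad n\text{ odd: }\int_ML(M)\frac{\tanh(2^az)}{1+4c\theta_b}=0.\tag{5}$$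

**Notation for the expansions.** Put $\tau=\theta_1=4\theta(1+\theta)$. From $\theta_{j+1}=4\theta_j(1+\theta_j)$ we get $\theta_j\in\tau\mathbb Z[\tau]$ for $j\ge1$, and $\theta_b\in4^{b-1}\tau(1+\tau\mathbb Z[\tau])$ for $b\ge1$. By Lemma 2, $\psi_0=1$ and $\psi_k$ is even for $k\ge1$. Write
$$\frac{\Psi(4\theta)}{1+4c\theta}=\sum_k\rho_k(4\theta)^k,\qquad\rho_k\in\mathcal O,\quad\rho_0=1,\quad\rho_1=\psi_1-c.$$
As $\psi_1$ is even and $c$ is a unit, **$\rho_1$ is a unit**. This is where the evenness found in Section 7 enters: for $p=3$ one has $c=1$, and the bad value $\psi_1=1$ of Section 6 is the one that makes $\rho_1$ vanish.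

**Lemma 3.** For $m\ge1$,
$$\Lambda_m:=[\theta^{m-1}]\frac{(1+\theta)^m\,\Psi(4\theta)}{(1+2\theta)(1+4c\theta)}\ne0.$$

**Proof.** $\Lambda_m=\sum_k\rho_k4^kB_k$ with $B_k=[\theta^{m-1-k}]\frac{(1+\theta)^m}{1+2\theta}=\sum_{j\ge0}(-2)^j\binom m{k+1+j}$. From $(1-2)^m=1-2B_0$ we get $B_0=\frac{1-(-1)^m}2$. If $m$ is odd, $B_0=1$ and $\Lambda_m\equiv1$ mod $4\mathcal O$. If $m$ is even, $B_0=0$, and $(1-2)^m=1-2m+4B_1$ gives $4B_1=2m$. For $k\ge2$, a nonzero term $4^k2^j\binom mi$ with $i=k+1+j\le m$ has, by (A), valuation at least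
$$2k+j+v(m)-v(i)=k+(i-1-v(i))+v(m)\ge v(m)+2.$$
So $v(\Lambda_m)=v(2m\rho_1)=v(m)+1$. $\square$

## 11. Even degree, even $n$

Let $n=2m$ and use (5) with $b=a-1$, so that $\tanh(2^az)=\frac{2T}{1+T^2}$ and
$$\tanh(2^az)\tanh(2^bz)=\frac{2T^2}{1+T^2}=\frac{2\theta_b}{1+2\theta_b}.$$
By Lemma 2 and (3), condition (5) is
$$[\theta^m](1+\theta)^m\,\Psi(4\theta)\,\frac{\theta_b}{(1+2\theta_b)(1+4c\theta_b)}=0.$$

**$a=1$.** Then $b=0$, $\theta_b=\theta$, and the condition says $\Lambda_m=0$, against Lemma 3.

**$a\ge2$.** Then $b\ge1$, and $\frac{\theta_b}{(1+2\theta_b)(1+4c\theta_b)}=4^{b-1}\tau\sum_{l\ge0}\alpha_l\tau^l$ with $\alpha_0=1$, $\alpha_l\in\mathcal O$. Since $\tau^{l+1}=4^{l+1}\theta^{l+1}(1+\theta)^{l+1}$ and $[\theta^{m-k-l-1}](1+\theta)^{m+l+1}=\binom{m+l+1}{k+2l+2}$, the condition becomes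
$$0=\sum_{k,l\ge0}\psi_k\alpha_l\,4^{k+l+1}\binom{m+l+1}{k+2l+2}.$$
Let $e_0=v(m(m+1))$. The $(0,0)$ term is $4\binom{m+1}2=2m(m+1)$, of valuation $e_0+1$. For $(k,l)\ne(0,0)$ put $s=k+l\ge1$ and suppose the binomial is nonzero. The $k+2l+2$ consecutive integers from $m+l+1$ down to $m-k-l$ include $m$ and $m+1$, one of which is odd while the other has valuation $e_0$. By (B) and $k+2l+2\le2s+2$, the term has valuation at least
$$2(s+1)+e_0-\lfloor\log_2(2s+2)\rfloor>e_0+1,$$
because $2s+2<2^{2s+1}$ for $s\ge1$. So the sum has valuation exactly $e_0+1$ and is nonzero: a contradiction.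

## 12. Even degree, odd $n$

Let $n=2m+1$, $\ell=m+1$. Doubling repeatedly, $\sinh(2^az)=2^a\sinh z\cosh z\prod_{i=1}^{a-1}\cosh(2^iz)$, and $\cosh(2^iz)=1+2\theta_{i-1}$ for $i\ge1$. So
$$\tanh(2^az)=2^a\sinh z\cosh z\;\mathcal C,\qquad\mathcal C=\frac{\prod_{i=1}^{a-1}(1+2\theta_{i-1})}{1+2\theta_{a-1}}.$$
By Lemma 2 and (4), condition (5) is
$$[\theta^{\ell-1}](1+\theta)^\ell\,\Psi(4\theta)\,\mathcal C\,\frac1{1+4c\theta_b}=0\qquad\text{for all }0\le b\le a-1.\tag{6}$$

**$a=1$.** Then $\mathcal C=\frac1{1+2\theta}$, $b=0$, and (6) says $\Lambda_\ell=0$, against Lemma 3.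

**$a\ge2$: preparation.** The factor $i=1$ of the product is $1+2\theta$. All other factors of $\mathcal C$, including the denominator, lie in the group $1+2\tau\mathbb Z[[\tau]]$. So
$$\mathcal C=(1+2\theta)\Big(1+\sum_{l\ge1}2\beta_l\tau^l\Big),\qquad\beta_l\in\mathbb Z.$$
Since $\tau^l=4^l\theta^l(1+\theta)^l$, the coefficients that occur in (6) are
$$D_{k,l}=[\theta^{\ell-1-k-l}](1+\theta)^{\ell+l}(1+2\theta)=\binom{\ell+l}{k+2l+1}+2\binom{\ell+l}{k+2l+2},$$
and $D_{0,0}=\ell+\ell(\ell-1)=\ell^2$. The choice of $b$ now depends on $v(\ell)$.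

**$a\ge2$ and $v(\ell)\le1$.** Take $b=1$, which is allowed as $a\ge2$. Then $\frac{\mathcal C}{1+4c\tau}=(1+2\theta)\sum_l\alpha_l\tau^l$ with $\alpha_0=1$ and $\alpha_l\in2\mathcal O$ for $l\ge1$. Condition (6) is $0=\sum\psi_k\alpha_l\,4^{k+l}D_{k,l}$. For $(k,l)\ne(0,0)$ the factor $4^{k+l}$ is divisible by $4$, and $\psi_k$ (if $k\ge1$) or $\alpha_l$ (if $l\ge1$) is even. So the sum is congruent to $\ell^2$ mod $8\mathcal O$. But $v(\ell^2)\le2$: a contradiction.

**$a\ge2$ and $v(\ell)\ge2$.** Take $b=0$. Condition (6) is $0=\sum_{k,l}\rho_k\gamma_l\,4^{k+l}D_{k,l}$ with $\gamma_0=1$ and $\gamma_l=2\beta_l$ for $l\ge1$. We show that the $(1,0)$ term has strictly the smallest valuation.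

* Term $(1,0)$: $D_{1,0}=\binom\ell2+2\binom\ell3=\frac{\ell(\ell-1)(2\ell-1)}6$ has valuation $v(\ell)-1$, and $\rho_1$ is a unit. So the term $4\rho_1D_{1,0}$ has valuation exactly $v(\ell)+1$.
* Term $(0,0)$: $v(\ell^2)=2v(\ell)\ge v(\ell)+2$.
* Terms $(k,0)$, $k\ge2$: by (A), nonzero binomials satisfy $v\big(4^k\binom\ell{k+1}\big)\ge2k+v(\ell)-v(k+1)\ge v(\ell)+k\ge v(\ell)+2$ and $v\big(2\cdot4^k\binom\ell{k+2}\big)\ge2k+1+v(\ell)-v(k+2)\ge v(\ell)+k\ge v(\ell)+2$.
* Terms with $l\ge1$: put $s=k+l\ge1$. The factor $\gamma_l$ is even. The blocks of consecutive integers from $\ell+l$ down to $\ell-k-l$, respectively to $\ell-k-l-1$, contain $\ell$. They have lengths $k+2l+1\le2s+1$ and $k+2l+2\le2s+2$. By (B) the two parts of the term, when nonzero, have valuations at least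
$$1+2s+v(\ell)-\lfloor\log_2(2s+1)\rfloor\quad\text{and}\quad2+2s+v(\ell)-\lfloor\log_2(2s+2)\rfloor.$$
For $s=1$ both bounds equal $v(\ell)+2$. For $s\ge2$ we have $2s+2<2^{s+1}$, so both floors are at most $s$, and both bounds are at least $v(\ell)+s+1\ge v(\ell)+3$.

So the sum has valuation exactly $v(\ell)+1$ and is nonzero: a contradiction.

Hence $d$ cannot be even. With Section 9, every $d\in D_p(M)$ equals $1$, which proves Theorem 1. $\blacksquare$

## 13. Compact Lie groups and $\mathbb{CP}^n$

**Proof of Corollary 2.** A nontrivial compact Lie group $G$ contains an element of some prime order $p$: a nontrivial finite group does, and a positive-dimensional compact Lie group contains a circle. As $G$ acts effectively, this element generates a nontrivial smooth $G_p$-action on $M$, and its fixed set contains $M^G$, hence the given submanifold of degree $d$. So $d\in D_p(M)$, and $d=1$ by Theorem 1.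

For $\mathbb{CP}^n$, $n\ge1$, and any prime $p$, the action $[z_0:\dots:z_n]\mapsto[z_0:\dots:z_{n-1}:e^{2\pi i/p}z_n]$ fixes the hyperplane $z_n=0$, of degree $1$. So $D_p(\mathbb{CP}^n)$ is nonempty and equals $\{1\}$ by Theorem 1. $\blacksquare$
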